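# Incomplete designs with holes up to the extremal size

## Existence for all large admissible pairs

**Theorem A.** For every integer $k\ge 2$ there is $N(k)$ such that an IPBD$((v;w),k)$ exists whenever $v,w\ge N(k)$ and
$$v-1\equiv w-1\equiv 0 \pmod{k-1},\tag{1}$$
$$v(v-1)-w(w-1)\equiv 0\pmod{k(k-1)},\tag{2}$$
$$v>(k-1)w.\tag{3}$$

The statement of Theorem A is Conjecture 6.1 of the paper "An Existence Theory for Incomplete Designs"; so the theorem says that the conjecture is true. Let us unpack the words.

**Definition.** Let $k\ge2$. An *incomplete pairwise balanced design* IPBD$((v;w),k)$ is a triple $(V,W,\mathcal A)$, where $V$ is a set of $v$ points, $W\subseteq V$ is a set of $w$ points called the *hole*, and $\mathcal A$ is a family of $k$-subsets of $V$ called *blocks*, such that every pair of distinct points not both in $W$ lies in exactly one block, and no pair of distinct points of $W$ lies in any block.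

In graph language, it is a decomposition into copies of $K_k$ of the graph obtained from $K_v$ by deleting all edges inside a set of $w$ vertices. For an example, take the seven lines of the Fano plane and delete one line $W$ from the list. The other six lines cover every pair not inside $W$ exactly once, so they form an IPBD$((7;3),3)$.

The three conditions are necessary for all $v>w\ge1$. The blocks through a point outside $W$ partition the other $v-1$ points into $(k-1)$-sets, so $k-1\mid v-1$. A block through a point $z\in W$ contains no second point of $W$, so the blocks through $z$ partition $V\setminus W$ into $(k-1)$-sets, and $k-1\mid v-w$. Together these give (1). Each block covers $\binom k2$ of the $\frac12\bigl(v(v-1)-w(w-1)\bigr)$ pairs, which gives (2). For (3), fix $x\notin W$. The $w$ blocks joining $x$ to the points of $W$ are distinct, and they meet only in $x$. So $w(k-1)\le v-1$.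

Thus (1) and (2) are divisibility conditions, and (3) is a geometric restriction on the size of the hole. The difficulty sits near equality in (3). Away from it, existence is a published theorem, recalled below as Fact 6. Near it we prove the following.

**Theorem B.** Let $k\ge3$ and $q=k-1$. There are $\varepsilon_1=\varepsilon_1(k)>0$ and $s_0=s_0(k)$ such that the following holds. Let $v>w\ge1$ satisfy (1)–(3), and put $s=(v-w)/q$ and $r=(v-1-qw)/q$. If $s\ge s_0$ and $r\le\varepsilon_1s$, then an IPBD$((v;w),k)$ exists.

Finally, only $v$ needs to be large.

**Theorem C.** For every $k\ge2$ there is $N'(k)$ such that for all $v\ge N'(k)$ and all $1\le w<v$: an IPBD$((v;w),k)$ exists if and only if (1), (2), (3) hold.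

Some largeness assumption is needed. For $k=7$ and $(v,w)=(43,1)$ we have $42\equiv0\equiv 0\pmod 6$, then $43\cdot42\equiv0\pmod{42}$, and $43>6$. So (1)–(3) hold. But an IPBD$((43;1),7)$ would be a projective plane of order 6, which does not exist.

For $k=2$ all three theorems' existence claims are trivial or empty: take all pairs not contained in $W$ as blocks. From now on $k\ge3$ and $q=k-1\ge2$.

## Deleting the hole: parallel classes and an $r$-regular $k$-graph

What do $s$ and $r$ mean? Let $U=V\setminus W$, so $|U|=v-w=qs$. A *parallel class* on $U$ is a partition of $U$ into $q$-sets.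

**Proposition 1.** An IPBD$((v;w),k)$ is the same thing as a partition of the edge set of $K_U$ into cliques, where the cliques of size $q$ come as $w$ parallel classes and the remaining cliques have size $k$. In it each point of $U$ lies in exactly $r=(v-1-qw)/q$ of the cliques of size $k$.

*Proof.* Given an IPBD and $z\in W$, the blocks through $z$ with $z$ removed form a parallel class on $U$, as we saw. The blocks that miss $W$ are $k$-subsets of $U$. Every pair in $U$ is in exactly one of all these sets. Conversely, given such a partition of $K_U$, adjoin the $w$ points of $W$ to the $w$ parallel classes. At a point $x\in U$, the parallel classes use $w(q-1)$ of the $v-w-1$ pairs, and each $k$-set uses $q$ pairs. So $x$ is in $(v-w-1-w(q-1))/q=(v-1-qw)/q$ of the $k$-sets. $\square$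

So $r$ is the number of blocks through an outside point that miss the hole. Condition (1) makes $s$ and $r$ integers, because $q$ divides both $v-w$ and $v-1$. Condition (3) says $r\ge0$. From $v-w=(v-1-qw)+1+(q-1)w$ we get
$$qs=(q-1)w+1+qr.\tag{4}$$
Further, $v+w-1=(v-1-qw)+kw=kw+qr$, so $v(v-1)-w(w-1)=(v-w)(v+w-1)=qs(kw+qr)$. By (2), $kq$ divides this, so $k\mid sqr$. Since $\gcd(k,q)=1$,
$$k\mid rs.\tag{5}$$
This is what counting predicts: there are $qsr/k$ blocks missing the hole.

Let us try $k=3$, $q=2$, where parallel classes are perfect matchings. For $(v,w)=(7,3)$ we have $s=2$, $r=0$, and $K_4$ splits into 3 perfect matchings; adjoining 3 points gives the Fano example back. For $(9,3)$ we have $s=3$, $r=1$. On 6 points take two disjoint triples. The uncovered pairs form $K_{3,3}$, which splits into 3 perfect matchings, so an IPBD$((9;3),3)$ exists. For $(13,5)$ we have $s=4$, $r=1$, and (5) fails: 8 points cannot be partitioned into triples.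

The case $r=0$ for general $k$ is a classical object. Proposition 1 then asks for a decomposition of $K_{qs}$ into copies of $K_q$ that is organised in parallel classes. This is a *resolvable $(qs,q,1)$-BIBD*.

## Published theorems that we use

A graph is *$K_q$-divisible* if all its degrees are divisible by $q-1$ and its number of edges is divisible by $\binom q2$. For example $K_{11}$ has all degrees even, but 55 edges, so it is not $K_3$-divisible; $K_7$, with degrees 6 and 21 edges, is. A hypergraph is *linear* if every pair of points lies in at most one edge. A *matching* is a set of pairwise disjoint edges. The *chromatic index* is the least number of matchings into which the edges can be partitioned. It is at least the maximum degree, and it may be larger: a triangle has maximum degree 2 and chromatic index 3.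

**Fact 1** (Barber–Kühn–Lo–Osthus–Taylor, *Clique decompositions of multipartite graphs and completion of Latin squares*, JCTA 151 (2017); their main theorem reduces the problem to fractional decompositions, which are supplied by Bowditch–Dukes for $k=3$ and by Montgomery for $k\ge4$)**.** For $k\ge3$ there are $c_k>0$ and $n_k$ such that the following holds. Let $H$ be $k$-partite with parts $V_1,\dots,V_k$ of equal size $n\ge n_k$. Suppose that for each vertex $x$ the numbers $d_H(x,V_j)$, over all $j$ with $x\notin V_j$, are equal, and that all these numbers are at least $(1-c_k)n$. Then $H$ has a $K_k$-decomposition.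

The equal-degree condition is clearly necessary, since a copy of $K_k$ through $x$ uses one edge from $x$ to each other part. For $k=3$ and $H$ complete, the triples (row $x$, column $y$, symbol $x+y$) over $\mathbb Z_n$ are such a decomposition.

**Fact 2** (Barber–Kühn–Lo–Osthus, Adv. Math. 288 (2016), and Glock–Kühn–Lo–Montgomery–Osthus, JCTB 139 (2019), combined with the fractional decomposition theorem of Barber–Kühn–Lo–Montgomery–Osthus, JCTB 127 (2017))**.** For $q\ge3$ there are $c'_q\in(0,1)$ and $n'_q$ such that every $K_q$-divisible graph on $n\ge n'_q$ vertices with minimum degree at least $(1-c'_q)n$ has a $K_q$-decomposition. For $q=2$ this is trivial, with $c'_2=1$.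

**Fact 3** (Pippenger–Spencer, JCTA 51 (1989))**.** For $q\ge2$ and $\varepsilon>0$ there are $\delta>0$ and $D_0$ such that every $q$-uniform hypergraph with all degrees in $[(1-\delta)D,(1+\delta)D]$, all codegrees at most $\delta D$, and $D\ge D_0$, has chromatic index at most $(1+\varepsilon)D$.

**Fact 4** (Ray-Chaudhuri–Wilson, 1973)**.** For $q\ge2$, a resolvable $(n,q,1)$-BIBD exists for all sufficiently large $n\equiv q\pmod{q(q-1)}$.

For $q=2$ this says that $K_n$ splits into perfect matchings for large even $n$. If $r=0$, subtracting $(q-1)s$ from (4) gives $s\equiv1\pmod{q-1}$, so $qs\equiv q\pmod{q(q-1)}$. Thus for $r=0$ and $s$ large, Proposition 1 and Fact 4 already give the IPBD. The question is what to do for $0<r\le\varepsilon_1s$.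

**Fact 5** (Hajnal–Szemerédi)**.** If a graph has maximum degree at most $\Delta$ and $t\ge\Delta+1$, then its vertex set can be partitioned into $t$ independent sets whose sizes differ by at most 1.

**Fact 6** (Dukes–Lamken–Ling, *An existence theory for incomplete designs*, Canad. Math. Bull. 59 (2016))**.** For $k\ge2$ and $\varepsilon>0$ there is $w_1(k,\varepsilon)$ such that an IPBD$((v;w),k)$ exists whenever $w\ge w_1(k,\varepsilon)$, $v>(k-1+\varepsilon)w$, and (1), (2) hold.

Fact 6 is not used in the proof of Theorem B.

## Two direct attempts, and where they stop

The shortest attempt applies Fact 2, for $K_k$, to $K_v$ minus the edges inside $W$. The minimum degree is $v-w$, so this works when $w\le c'_kv$, that is, for $v\ge w/c'_k$; we shall use exactly this for Theorem C. But no constant $c'_k$ in Fact 2 can exceed $1/(k-1)$. Otherwise take large $v\equiv w\equiv1\pmod{k(k-1)}$ with $v/(k-1)\le w\le c'_kv$. The graph is $K_k$-divisible, and Fact 2 would give an IPBD that violates (3). So the range that Fact 2 gives starts at $v=Cw$ with some unspecified $C\ge k-1$, and we need all the range down to $v=(k-1)w+1$.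

The second attempt works inside $U$, with Proposition 1 in mind. Suppose we have a linear $k$-graph on $U$ in which all degrees are $r$. The uncovered pairs form a graph with all degrees $qs-1-qr=(q-1)w$ and with $\frac12qsw(q-1)$ edges, so it is $K_q$-divisible. If $r/s$ is small and $s$ is large, it decomposes by Fact 2 into $q$-sets, $w$ of them at every point. These must now be arranged in $w$ parallel classes. Fact 3 gives at most $(1+\varepsilon)w$ matchings, and most of them are nearly perfect. It does not give $w$ perfect ones. Here the attempt stops: if the matching given to $z\in W$ misses a point $x$, then the pair $zx$ must be covered by a block using further pairs of $U$, and every pair of $U$ has been spent. We need a reserve of pairs that can be spent on repairs, and a theorem that decomposes whatever remains of the reserve. Fact 1 is such a theorem.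

## Splitting the complement of the hole into $q$ levels

Put $w_0=w-s$. By (4), $(q-1)w_0=(q-1)w-(q-1)s=qs-1-qr-(q-1)s$, so
$$(q-1)w_0=s-1-qr.\tag{6}$$
In particular $w_0\le s$, and $w_0>0$ when $r$ is small compared with $s$ and $s$ is large. So $W$ can be split as $W_0\cup W_1$ with $|W_0|=w_0$ and $|W_1|=s$, and $U$ can be written as $X\times\{1,\dots,q\}$ with $|X|=s$. Write $X_j=X\times\{j\}$ and call it the $j$-th level. Now $X_1,\dots,X_q,W_1$ are $k$ sets of equal size $s$. The complete $k$-partite graph on them is our reserve.

If the reserve could be used untouched, we would decompose it completely into copies of $K_k$, and put on each $X_j\cup W_0$ an incomplete design with hole $W_0$. The parameter $r$ of that smaller design is $(s+w_0-1-qw_0)/q$, which by (6) is again $r$. However, its divisibility conditions may fail. Each $z\in W_0$ would need a partition of $X$ into $q$-sets, so $q\mid s$ would be needed, and this does not follow from (1)–(3). Take $k=4$ and $(v,w)=(49,16)$: then $48$ and $15$ are divisible by 3, and $49\cdot48-16\cdot15=2112=176\cdot12$, and $49>48$. Here $q=3$, $s=11$, $r=0$, $w_0=5$, and $3\nmid11$.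

So we put on $X$ only an approximate design, the same one on every level, and repair it with pairs of the reserve. Two things must be arranged: the repair, and the equal-degree condition of Fact 1 for what is left of the reserve.

*The repair.* Suppose that for $z\in W_0$ some set $A\subseteq X$ of $d\ge q$ points is not covered by the $q$-sets assigned to $z$. Enumerate $A=\{a_0,\dots,a_{d-1}\}$ and put
$$T_{A,i}=\{(a_{i+j\bmod d},\,j):1\le j\le q\},\qquad i\in\mathbb Z_d.$$
For $q=2$, $d=3$ this is $\{(a_1,1),(a_2,2)\}$, $\{(a_2,1),(a_0,2)\}$, $\{(a_0,1),(a_1,2)\}$. The sets $T_{A,i}$ partition $A\times[q]$, where $[q]=\{1,\dots,q\}$, and each has one point on each level. So the blocks $T_{A,i}\cup\{z\}$ join $z$ to all of $A\times[q]$. At a point $(x,j)$ with $x\in A$ they cost one pair of the reserve to every other level.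

*The balance.* Let $\ell(x)$ be the number of $z\in W_0$ for which $x$ has been repaired. Then $(x,j)$ has lost $\ell(x)$ neighbours in every other level, so it must lose $\ell(x)$ neighbours in $W_1$ too. Suppose that the $q$-sets on $X$ have degree $w_0$ at $x$. Of these, $w_0-\ell(x)$ are attached to points of $W_0$. So exactly $\ell(x)$ of them are left over. Each leftover $q$-set needs a new point. If we attach it, on every level, to a point of $W_1$, then $(x,j)$ loses exactly $\ell(x)$ neighbours in $W_1$. The books balance. A point of $W_1$ loses the same number of neighbours on all levels, because we do the same thing on every level.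

Here is the bookkeeping in a small case. Take $q=2$, $X=\mathbb Z_7$, $r=0$, $w_0=6$ (so $(v,w)=(27,13)$), and let the 2-sets be all 21 pairs. For $z_i\in W_0$, $0\le i\le5$, attach the pairs $\{i-1,i+2\}$ and $\{i-3,i-2\}$, and repair $A_i=\{i,i+1,i+3\}$. These three sets partition $\mathbb Z_7$. The attached pairs are distinct, as they have differences 3 and 1. The triples $A_i$ are lines of the Fano plane, so they share no pair. Left over are the seven pairs with difference 2, and the pairs $\{5,1\}$ and $\{3,4\}$ that $i=6$ would have used. The leftover degree is 3 at the points $1,3,4,5$ and 2 at $0,2,6$. The only unused line is $A_6=\{6,0,2\}$, so $\ell$ is 2 on $\{0,2,6\}$ and 3 elsewhere: the same numbers.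

The repairs must be few. Repairing every $x$ for every $z$ would give $\ell(x)=w_0$, which for small $r/s$ is about $s/(q-1)$, and the remaining reserve would be far from complete. Fact 3 makes few repairs sufficient.

*The last obstruction.* The $q$-sets on $X$ come from Fact 2, so the graph to be decomposed must be $K_q$-divisible. After removing an $r$-regular linear $k$-graph, the degrees are $(q-1)w_0$ and the number of edges is $\frac{q-1}2sw_0$. We need $q\mid sw_0$, where $s\equiv1-w_0\pmod q$ by (6). This can fail: in the example $(49,16)$, $sw_0=55$ and $q=3$. The remedy is to take out the pairs inside a small set $P\subset X$ as well. If $|P|=p=1+(q-1)\pi$, the degrees stay divisible by $q-1$ and the condition becomes $sw_0\equiv p\pi\pmod q$. Since $p\equiv1-\pi$, it holds when $\pi\equiv w_0\pmod q$. The set $P\times[q]$ then gets a design of its own, by Fact 4: there are $qp=q+q(q-1)\pi$ points, and the number of parallel classes is $(qp-1)/(q-1)=1+q\pi=p+\pi$. So we can assign $\pi$ classes to points of $W_0$ and $p$ classes to points of $W_1$, and this again removes from the reserve equally many neighbours in each direction.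

We now turn this into a proof.

## Proof of Theorem B: constants

Let $v,w,s,r$ be as in Theorem B, with $w_0=w-s$ and $X$, $X_j$, $U$, $W=W_0\cup W_1$ as above. Choose $\kappa\in(0,1)$, depending only on $k$, such that
$$18q^4\kappa<1,\qquad 6q\kappa+\frac{6\sqrt\kappa}q<\frac12,\qquad 2q\sqrt\kappa\le c_k.\tag{7}$$
Put
$$\varepsilon=\kappa^2,\qquad \varepsilon_1=\min\Bigl\{\frac1{4k^2},\frac{c'_q}{2q}\Bigr\}.$$
By Fact 4 there is $\pi_0\ge1$, depending only on $k$, such that a resolvable $(q+q(q-1)\pi,q,1)$-BIBD exists for all $\pi\ge\pi_0$. Choose $\pi\in[\pi_0,\pi_0+q-1]$ with $\pi\equiv w_0\pmod q$, and put $p=1+(q-1)\pi$. Both $\pi$ and $p$ are bounded in terms of $k$. Throughout, "for $s$ large" means $s\ge s_0$ with a suitable $s_0$ that depends only on $k$. Since $qr\le q\varepsilon_1s\le s/4$, (6) gives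
$$\frac s{2(q-1)}\le w_0\le s$$
for $s$ large. Fix $P\subset X$ with $|P|=p$.

## The blocks that miss the hole

**Step 1.** *This step constructs the $r$-regular $k$-graph. Claim: there is a family $\mathcal S$ of $k$-subsets of $X$ such that every point lies in exactly $r$ of them, every pair lies in at most one, and no pair inside $P$ lies in any.*

If $k\mid s$, we could choose $r$ partitions of $X$ into $k$-sets one after another, by Fact 5. In general only $k\mid rs$, so we must carry remainders from one round to the next.

Maintain a graph $F$ of used pairs on $X$, initially the complete graph on $P$. There are stages $i=1,\dots,r$. At stage $i$ every $x\in X$ receives one *slot*, which will belong to exactly one block. Before stage $i$ there is a set $L_{i-1}\subset X$ of points whose slots from stage $i-1$ are still unplaced, with $|L_{i-1}|<k$ and $|L_{i-1}|\equiv(i-1)s\pmod k$. Its pairs are already in $F$; they are reserved for the block that will contain $L_{i-1}$. Initially $L_0=\emptyset$. Each slot adds at most $q$ to the degree of its point in $F$, so at all times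
$$\Delta(F)\le p-1+qr\le p-1+\frac s{4k},$$
where we used $q\varepsilon_1\le q/(4k^2)\le1/(4k)$. Stage $i$ has three parts.

First, if $L_{i-1}\ne\emptyset$, choose greedily $Y\subset X\setminus L_{i-1}$ with $|Y|=k-|L_{i-1}|$ such that no pair inside $Y$ and no pair between $Y$ and $L_{i-1}$ is in $F$. At most $k(\Delta(F)+1)\le kp+s/4<s-2k$ points are ever excluded, so this is possible for $s$ large. Make $L_{i-1}\cup Y$ a block and add its pairs to $F$. If $L_{i-1}=\emptyset$, put $Y=\emptyset$.

Second, put $X'=X\setminus Y$. Since $|Y|\equiv-|L_{i-1}|\pmod k$ in either case, $|X'|\equiv s+|L_{i-1}|\equiv is\pmod k$. Choose greedily an $F$-independent set $L_i\subset X'$ whose size is the remainder of $|X'|$ modulo $k$, and add its pairs to $F$. The same count shows that this is possible.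

Third, put $X''=X'\setminus L_i$. Then $k$ divides $|X''|$, and $|X''|\ge s-2k$. For $s$ large, $|X''|/k\ge s/k-2\ge p+s/(4k)\ge\Delta(F)+1$, so Fact 5 with $t=|X''|/k$ partitions $X''$ into $F$-independent sets of size exactly $k$. Make them blocks and add their pairs to $F$.

In stage $i$ every point's slot goes into exactly one of $Y$, $L_i$, $X''$, and a slot in $L_i$ is placed at stage $i+1$. All pairs of a block are new at the moment when they are added to $F$, and blocks made at the same time are disjoint. So no pair is in two blocks, and no pair inside $P$ is in any. After stage $r$ we have $|L_r|\equiv rs\equiv0\pmod k$ by (5), and $|L_r|<k$, so $L_r=\emptyset$: all slots are placed and every point is in exactly $r$ blocks. (If $r=0$, then $\mathcal S=\emptyset$.) $\square$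

## A $K_q$-decomposition with prescribed degrees

**Step 2.** *This step produces the $q$-sets on $X$ that will be attached to points of the hole.*

Let $G$ be $K_X$ minus the pairs covered by $\mathcal S$ and minus the pairs inside $P$. These two sets of pairs are disjoint. By (6), $d_G(x)=s-1-qr=(q-1)w_0$ for $x\notin P$. For $x\in P$ we lose $p-1=(q-1)\pi$ more, so $d_G(x)=(q-1)(w_0-\pi)$. All degrees are divisible by $q-1$. Summing,
$$e(G)=\frac{q-1}2\,(sw_0-p\pi).$$
Modulo $q$ we have $s\equiv1-w_0$ by (6), $p\equiv1-\pi$ and $\pi\equiv w_0$, so $sw_0\equiv(1-w_0)w_0\equiv p\pi$. Hence $\binom q2\mid e(G)$, and $G$ is $K_q$-divisible. Its minimum degree is at least $s-p-qr\ge s-p-\frac{c'_q}2s\ge(1-c'_q)s$ for $s$ large (for $q=2$ nothing is needed). By Fact 2, $G$ has a $K_q$-decomposition $\mathcal B$. It is a linear $q$-uniform hypergraph on $X$, and dividing degrees by $q-1$ gives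
$$\deg_{\mathcal B}(x)=w_0\ \ (x\notin P),\qquad \deg_{\mathcal B}(x)=w_0-\pi\ \ (x\in P).\tag{8}$$

## Near-parallel classes

**Step 3.** *This step gives nearly perfect matchings of $\mathcal B$ to almost all points of $W_0$.*

Apply Fact 3 to $\mathcal B$ with $D=w_0$. For $s$ large, the degrees (8) lie in $[(1-\delta)w_0,w_0]$, the codegrees are at most $1\le\delta w_0$, and $w_0\ge D_0$. So $\mathcal B$ is a disjoint union of matchings $\mathcal M_1,\dots,\mathcal M_m$ with $m\le(1+\varepsilon)w_0$. Also $m\ge w_0$, as some points have degree $w_0$.

Call $\mathcal M_i$ *good* if it covers at least $(1-\kappa)s$ points. The number of pairs (point, matching) with the point uncovered is $ms-(sw_0-p\pi)\le\varepsilon w_0s+p\pi\le2\varepsilon w_0s$ for $s$ large. A matching that is not good contributes more than $\kappa s$, so at most $2\varepsilon w_0/\kappa=2\kappa w_0$ matchings are not good. Hence at least $(1-2\kappa)w_0$ are good. Choose $W_0^g\subseteq W_0$ with $|W_0^g|\ge(1-2\kappa)w_0$, and assign distinct good matchings $\mathcal M_z$ to its elements $z$. Put $W_0^b=W_0\setminus W_0^g$, so $|W_0^b|\le2\kappa w_0$. Fix $W_0^P\subseteq W_0^g$ with $|W_0^P|=\pi$;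 these points will be joined to $P\times[q]$ by the small design, so they must keep away from $P$ here. Accordingly put
$$X_z=X\setminus P\ \text{ if }z\in W_0^P,\qquad X_z=X\ \text{ for all other }z\in W_0.$$
For $z\in W_0^g$ let $\mathcal M'_z=\{B\in\mathcal M_z:B\subseteq X_z\}$, and let $E_z=X_z\setminus\bigcup\mathcal M'_z$ be the set of points to be repaired. Each point of $P$ is in at most one block of $\mathcal M_z$, so at most $p$ blocks were dropped. Thus, for $s$ large (note that $\kappa<\frac1{288}$, by (7) and $q\ge2$),
$$|E_z|\le\kappa s+pq\le2\kappa s,\qquad |\mathcal M'_z|\ge\frac{(1-\kappa)s}q-p\ge\frac s{2q}.\tag{9}$$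
If $x\in E_z$, then either $\mathcal M_z$ misses $x$, or the block of $\mathcal M_z$ at $x$ was dropped. The first happens for at most $m-\deg_{\mathcal B}(x)\le\varepsilon w_0+\pi$ elements $z$, and the second only for the $\pi$ elements of $W_0^P$. So for $s$ large
$$\#\{z\in W_0^g:x\in E_z\}\le\varepsilon w_0+2\pi\le2\varepsilon s\qquad\text{for all }x\in X.\tag{10}$$

## Repairing the classes with sets of size $q$ and $q+1$

**Step 4.** *This step turns each near-parallel class into a partition of $X_z$. Claim: for each $z\in W_0$ there are $\mathcal C_z\subseteq\mathcal B$ and a family $\mathcal D_z$ of subsets of $X$ of sizes $q$ or $q+1$ such that*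

* (i) *the families $\mathcal C_z$ are pairwise disjoint, and for each $z$ the members of $\mathcal C_z$ and $\mathcal D_z$ together are pairwise disjoint sets that partition $X_z$;*
* (ii) *for every pair of points of $X$ there is at most one $(z,A)$ with $A\in\mathcal D_z$ such that $A$ contains the pair, and for pairs inside $P$ there is none;*
* (iii) *with $R_z=\bigcup\mathcal D_z$ and $\ell(x)=\#\{z\in W_0:x\in R_z\}$, we have $\ell(x)\le6\kappa s$ for all $x\in X$.*

The members of $\mathcal C_z$ are the blocks of $\mathcal B$ that stay attached to $z$; the members of $\mathcal D_z$ are the sets $A$ to be repaired. A single uncovered point $e$ is not a set of size at least $q$. So we break up $q$ blocks of the matching: together with $e$ they have $q^2+1=(q+1)+(q-1)q$ points, and we regroup these into one $(q+1)$-set and $q-1$ sets of size $q$.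

Maintain a graph $\Gamma$ of used pairs on $X$, initially the complete graph on $P$. Whenever a set is placed in some $\mathcal D_z$, it must be $\Gamma$-independent, and its pairs are then added to $\Gamma$. This guarantees (ii), since sets placed at the same time will be disjoint. A point in $n$ placed sets has $\Gamma$-degree at most $p-1+qn$. Suppose for the moment that at all times every point is in at most $6\kappa s$ placed sets. Then for $s$ large
$$\Delta(\Gamma)\le p-1+6q\kappa s\le7q\kappa s.$$
We verify the supposition at the end.

*The elements $z\in W_0^b$, treated first.* They have no good matching, so we repair all of $X$. Put $\mathcal C_z=\emptyset$; here $X_z=X$. Let $t=\lfloor s/q\rfloor$. Since $7q^2\kappa<1$ by (7), $t\ge7q\kappa s+1\ge\Delta(\Gamma)+1$ for $s$ large. Fact 5 partitions $X$ into $t$ $\Gamma$-independent sets whose sizes differ by at most 1. The average size $s/t$ is at least $q$. It is less than $q+1$ for $s$ large, because $(q+1)t>(q+1)(s/q-1)\ge s$ once $s\ge q(q+1)$. So all sizes are $q$ or $q+1$. These sets form $\mathcal D_z$.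

*The elements $z\in W_0^g$.* Fix an enumeration $b_1,\dots,b_q$ of the points of each block of $\mathcal B$. For each $e\in E_z$ in turn we choose $q$ blocks $B^1,\dots,B^q\in\mathcal M'_z$, with points $b^a_1,\dots,b^a_q$ for $B^a$, not chosen before for this $z$, such that the $q$ disjoint sets
$$\{e,b^1_1,\dots,b^q_1\},\qquad\{b^1_i,\dots,b^q_i\}\quad(2\le i\le q)$$
are $\Gamma$-independent, and we place these sets in $\mathcal D_z$. We say that the points of a chosen block are *broken* by that choice. A point is *saturated* if it has been broken at least $\kappa s$ times so far, over all $z$. We never choose a block that contains a saturated point. Why can the choice of $B^a$ always be made? The blocks of $\mathcal M'_z$ to be avoided are of three kinds.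

* Those already chosen for this $z$: at most $q|E_z|\le2q\kappa s$, by (9).
* Those containing a saturated point. Each $e\in E_z$ causes $q^2$ breaks, so the total number of breaks is at most $q^2\sum_z|E_z|\le q^2\cdot s\cdot2\varepsilon s$, by (10). So there are at most $2q^2\varepsilon s^2/(\kappa s)=2q^2\kappa s$ saturated points, and each is in at most one block of $\mathcal M'_z$.
* Those with $\{e,b_1\}\in\Gamma$, or with $\{b^{c}_i,b_i\}\in\Gamma$ for some $c<a$ and some $i$. There are at most $1+q(q-1)\le q^2$ points $e,b_i^c$ involved, each with at most $7q\kappa s$ neighbours in $\Gamma$, and each neighbour is in at most one block of $\mathcal M'_z$. So there are at most $7q^3\kappa s$ such blocks.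

As $2q+2q^2\le2q^3$ for $q\ge2$, the total is at most $9q^3\kappa s<s/(2q)\le|\mathcal M'_z|$, by (7) and (9). So the choice is possible. After all $e\in E_z$ are treated, let $\mathcal C_z$ be the set of unchosen blocks of $\mathcal M'_z$. The sets in $\mathcal D_z$ partition the union of $E_z$ and the chosen blocks, so the members of $\mathcal C_z$ and $\mathcal D_z$ partition $X_z$. The families $\mathcal C_z$ are disjoint because the matchings $\mathcal M_z$ are distinct members of a partition of $\mathcal B$. This proves (i).

*Verification of the degree bound, and (iii).* At every moment, for each $z$ at most one placed set of $\mathcal D_z$ contains a given point $x$. For $z\in W_0^b$ this accounts for at most $|W_0^b|\le2\kappa w_0\le2\kappa s$ sets. For $z\in W_0^g$ it happens only if $x\in E_z$ or $x$ is broken for $z$. The first holds for at most $2\varepsilon s\le2\kappa s$ elements $z$, by (10). For the second, $x$ is broken only while it is unsaturated, so it is broken at most $\kappa s+1$ times. In total, $x$ is in at most $5\kappa s+1\le6\kappa s$ placed sets, for $s$ large. None of these three bounds uses $\Delta(\Gamma)$, so there is no circularity: the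 supposition holds at every moment, and at the end it says $\ell(x)\le6\kappa s$. $\square$

## The leftover blocks and the small design

**Step 5.** *This step identifies the leftover $q$-sets and gives each of them a point of $W_1$.*

Let $\mathcal L=\mathcal B\setminus\bigcup_{z\in W_0}\mathcal C_z$. Then
$$\#\{B\in\mathcal L:x\in B\}=\ell(x)\qquad\text{for all }x\in X.\tag{11}$$
Indeed, by (i) each family $\mathcal C_z$ has at most one member containing $x$, and it has one exactly when $x\in X_z\setminus R_z$. So the number of members of $\bigcup_z\mathcal C_z$ containing $x$ is $\#\{z:x\in X_z\}-\ell(x)$. This is $w_0-\ell(x)$ if $x\notin P$ and $w_0-\pi-\ell(x)$ if $x\in P$. Subtract from (8).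

Next, take a resolvable $(qp,q,1)$-BIBD on the point set $P\times[q]$. It exists because $qp=q+q(q-1)\pi$ and $\pi\ge\pi_0$. It has $(qp-1)/(q-1)=1+q\pi=p+\pi$ parallel classes. Fix $W_1^P\subset W_1$ with $|W_1^P|=p$, and assign the classes bijectively to the $\pi+p$ points of $W_0^P\cup W_1^P$.

*Claim.* There is $\varphi:\mathcal L\to W_1\setminus W_1^P$ such that distinct intersecting blocks get different colours and each colour is used at most $\sqrt\kappa s+1$ times.

Colour the blocks of $\mathcal L$ one by one. By (11) and (iii), each block meets at most $6q\kappa s$ others, so at most $6q\kappa s$ colours are forbidden by intersections. Also $|\mathcal L|=\frac1q\sum_x\ell(x)\le6\kappa s^2/q$, so at most $6\sqrt\kappa s/q$ colours have already been used at least $\sqrt\kappa s$ times; we avoid them too. By (7), $6q\kappa s+6\sqrt\kappa s/q<s/2<s-p$ for $s$ large, so a colour is available. $\square$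

## Assembling the blocks

**Step 6.** *This step lists all blocks and checks that every pair not inside $W$ is covered exactly once.*

For $z\in W_0$ and $A\in\mathcal D_z$ with $|A|=d\in\{q,q+1\}$, enumerate $A=\{a_0,\dots,a_{d-1}\}$ and define $T_{A,i}=\{(a_{i+j\bmod d},j):1\le j\le q\}$, $i\in\mathbb Z_d$, as before. For fixed $j$, the map $i\mapsto a_{i+j\bmod d}$ is a bijection onto $A$. So the $T_{A,i}$ partition $A\times[q]$, and each has exactly one point on each level. Since $d\ge q$, the residues $i+1,\dots,i+q$ are distinct modulo $d$, so the points of $T_{A,i}$ have distinct first coordinates. Now let $(a,j),(a',j')\in T_{A,i}$ with $j\ne j'$. Then $a\ne a'$ and $\{a,a'\}\subset A$. By (ii) this pair determines $z$ and $A$, and then $i$ is determined by $j$ and the index of $a$ in $A$. So no pair lies in two of the sets $T_{A,i}$, over all $z,A,i$. Moreover, by (ii), $a$ and $a'$ are not both in $P$, so no pair inside $P\times[q]$ lies in any $T_{A,i}$.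

The blocks, each of size $k=q+1$, are the following.

* (B1) $\sigma\times\{j\}$ for $\sigma\in\mathcal S$, $j\in[q]$.
* (B2) $B\cup\{z\}$ for $z\in W_0^P\cup W_1^P$ and each block $B$ of the parallel class assigned to $z$.
* (B3) $(B\times\{j\})\cup\{z\}$ for $z\in W_0$, $B\in\mathcal C_z$, $j\in[q]$.
* (B4) $T_{A,i}\cup\{z\}$ for $z\in W_0$, $A\in\mathcal D_z$, $i\in\mathbb Z_{|A|}$.
* (B5) $(B\times\{j\})\cup\{\varphi(B)\}$ for $B\in\mathcal L$, $j\in[q]$.
* (B6) The cliques of a $K_k$-decomposition of the graph $H$ defined below.

*Pairs inside one level $X_j$.* The edge set of $K_X$ is the disjoint union of the pairs covered by $\mathcal S$, the pairs inside $P$, and the edges of $G$. On the level $X_j$, the first are covered exactly once by (B1). The second are covered exactly once by (B2), since the BIBD covers every pair of $P\times[q]$ once. The third are covered exactly once by (B3) and (B5) together, since $\mathcal B$ is the disjoint union of the $\mathcal C_z$ and $\mathcal L$. No other coverage occurs: $\mathcal S$ and $\mathcal B$ use no pair inside $P$, and the blocks in (B4) and (B6) have at most one point on each level.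

*Pairs between $W_0$ and $U$.* Let $z\in W_0$ and $(x,j)\in U$. If $z\in W_0^P$ and $x\in P$, the pair is covered once by (B2), and not by (B3) or (B4), since $x\notin X_z$. Otherwise $x\in X_z$ and (B2) does not cover the pair. By (i), $x$ is in exactly one member of $\mathcal C_z\cup\mathcal D_z$. If it is in a member of $\mathcal C_z$, the pair is covered once by (B3). If it is in some $A\in\mathcal D_z$, then $(x,j)$ is in exactly one $T_{A,i}$ and the pair is covered once by (B4). The blocks (B1), (B5) and (B6) contain no point of $W_0$.

*The remaining pairs.* These are the pairs between different levels and the pairs between $U$ and $W_1$, that is, the edges of the complete $k$-partite graph with parts $X_1,\dots,X_q,W_1$. The blocks (B2), (B4), (B5) cover each at most once. For pairs between different levels, (B5) covers none, (B2) covers exactly those inside $P\times[q]$, once each, and (B4) covers others, at most once each. For pairs between $U$ and $W_1$, (B4) covers none, (B2) uses only $W_1^P$ and covers there exactly the pairs with $P\times[q]$, once each. And (B5) uses only $W_1\setminus W_1^P$; it covers each pair at most once because blocks of $\mathcal L$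 with the same colour are disjoint. The blocks (B1) and (B3) contain no such pair.

Let $H$ be the $k$-partite graph with parts $X_1,\dots,X_q,W_1$, each of size $s$, whose edges are all pairs between different parts not covered by (B2), (B4), (B5). We compute its degrees; $\mathbf 1$ denotes an indicator.

For $(x,j)$ and $j'\ne j$: if $x\in P$, (B2) removes the $p$ points of $P\times\{j'\}$. For each $z$ with $x\in R_z$, exactly one block (B4) contains $(x,j)$ and $z$, and it removes one neighbour in $X_{j'}$. All these neighbours are distinct, since pairs are covered at most once. So
$$d_H((x,j),X_{j'})=s-p\,\mathbf 1_{x\in P}-\ell(x).$$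
For $(x,j)$ and $W_1$: if $x\in P$, (B2) removes the $p$ points of $W_1^P$. The blocks $B\in\mathcal L$ with $x\in B$ remove one point each, and these are distinct. By (11),
$$d_H((x,j),W_1)=s-p\,\mathbf 1_{x\in P}-\ell(x).$$
For $z\in W_1$ and $j\in[q]$: if $z\in W_1^P$, its parallel class covers all $p$ points of $P\times\{j\}$, and $\varphi^{-1}(z)=\emptyset$. Otherwise $z$ loses the points of the pairwise disjoint blocks in $\varphi^{-1}(z)$. So
$$d_H(z,X_j)=s-p\,\mathbf 1_{z\in W_1^P}-q\,|\varphi^{-1}(z)|,$$
which does not depend on $j$.

Hence for every vertex the degrees into the other parts are equal. All of them are at least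
$$s-\max\{p+6\kappa s,\ q(\sqrt\kappa s+1)\}\ge(1-2q\sqrt\kappa)s\ge(1-c_k)s$$
for $s$ large. Here we used (7), and $6\kappa<\sqrt\kappa$, which holds because $\kappa<\frac1{288}<\frac1{36}$. By Fact 1, $H$ has a $K_k$-decomposition, and this gives (B6). It covers exactly the remaining pairs that were still uncovered, once each.

So every pair not inside $W$ is covered exactly once. Every block has at most one point in $W$; for (B6) this is because a clique of $H$ has exactly one point in $W_1$. We have an IPBD$((v;w),k)$, and Theorem B is proved. $\blacksquare$

## Joining the two ranges: proof of Theorem A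

For $k=2$, take all pairs not contained in $W$. Let $k\ge3$, $q=k-1$, take $\varepsilon_1,s_0$ from Theorem B, and put $N(k)=\max\{w_1(k,\varepsilon_1),2s_0\}$ with $w_1$ from Fact 6. Let $v,w\ge N(k)$ satisfy (1)–(3).

If $v>(k-1+\varepsilon_1)w$, Fact 6 gives the design.

If $v\le(k-1+\varepsilon_1)w$, we check the hypotheses of Theorem B. First, $qr=v-1-qw<\varepsilon_1w$. By (4), $s\ge\frac{q-1}qw\ge\frac w2\ge s_0$. By (6), $(q-1)(w-s)=s-1-qr\le s$, so $w\le\bigl(1+\frac1{q-1}\bigr)s\le2s$. Hence $r<\varepsilon_1w/q\le2\varepsilon_1s/q\le\varepsilon_1s$, because $q\ge2$. Theorem B applies. $\blacksquare$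

## Small holes: proof of Theorem C

Necessity of (1)–(3) was shown for all $v>w\ge1$ in the first section. For sufficiency, $k=2$ is trivial. Let $k\ge3$, let $c'_k,n'_k$ be the constants of Fact 2 for $K_k$, put $C=1/c'_k\ge1$ and $N'(k)=\max\{n'_k,\,C\,N(k)\}$. Let $v\ge N'(k)$ and $1\le w<v$ satisfy (1)–(3).

Suppose $v\ge Cw$. Consider $K_v$ minus the edges inside a $w$-set. Its degrees are $v-1$ and $v-w$, both divisible by $k-1$ by (1). Its number of edges is $\frac12\bigl(v(v-1)-w(w-1)\bigr)$, divisible by $\binom k2$ by (2). Its minimum degree is at least $v-w\ge(1-c'_k)v$. By Fact 2 it has a $K_k$-decomposition, which is an IPBD$((v;w),k)$.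

Suppose $v<Cw$. Then $w>v/C\ge N(k)$, and $v\ge C\,N(k)\ge N(k)$, so Theorem A gives the design. $\blacksquare$
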